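\title{A strict variance bound for the heavy particle\\ in a one-dimensional ideal gas}

\begin{abstract}
A particle of mass $M$ moves on the line and collides elastically with the particles of an ideal gas of unit masses in thermal equilibrium. Let $Q_t$ be its displacement and $m_1=\sqrt{2/\pi}$. For $M=1$ the ratio $\mathbb E Q_t^2/t$ tends to $m_1$, and it has been conjectured that the limit is $m_1$ for every mass. We prove that $\limsup_{t\to\infty}\mathbb E Q_t^2/t<m_1$ for every $M\neq1$, uniformly on compact sets of masses that avoid $1$. A counting argument gives $\mathbb E Q_t^2=m_1t-\mathbb E K_t^2+o(t)$ for an explicit count $K_t$. For $M\ne1$ there is a scattering event with two gas particles on one side and one on the other that returns the heavy particle to rest where it started. Exchanging such an event with its mirror image changes $K_t$ by $2$ and is invisible to the rest of the system, which forces $\mathbb E K_t^2\ge ct$.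
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The model and the question}

A point particle $H$ of mass $M$, $0<M<\infty$, moves on the line among point particles of mass $1$. We call $H$ the \emph{heavy} particle and the others \emph{light}, also when $M\le1$. At time $0$ the particle $H$ is at the origin, the light particles form a Poisson process of density $1$, and all velocities are independent centered Gaussians, of variance $1/M$ for $H$ and $1$ for each light particle (the Maxwell law at inverse temperature $1$). Light particles do not interact with each other. When $H$, with velocity $V$, meets a light particle with velocity $v$, they collide elastically: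
\begin{equation}\label{eq:elastic}
V'=\frac{(M-1)V+2v}{M+1},\qquad v'=\frac{(1-M)v+2MV}{M+1}.
\end{equation}
Equivalently, the momentum $MV+v$ is kept and the relative velocity $V-v$ changes sign. The dynamics is well defined with probability one, and the law of the system seen from $H$ is stationary; Section~\ref{sec:dynamics} states the form in which we use these facts.

Let $V_t$ be the velocity of $H$, let $Q_t=\int_0^tV_s\,ds$ be its displacement, and let $m_1=\mathbb E|v|=\sqrt{2/\pi}$ be the mean speed of a light particle. The problem comes from \cite{HP}, with the following background. In the solvable case $M=1$ one has $\mathbb EQ_t^2/t\to m_1$ (Harris, Spitzer), while for $M=\infty$ the limit is $0$. For every $0<M<\infty$ it is known that $\limsup_{t\to\infty}\mathbb EQ_t^2/t\le m_1$ and that $\liminf_{t\to\infty}\mathbb EQ_t^2/t$ is bounded below by a positive constant independent of $M$. The conjecture is that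
\begin{equation}\label{eq:conj}
\lim_{t\to\infty}\mathbb E\,\frac{Q_t^2}{t}=m_1\qquad\text{independently of }M.
\end{equation}
The guess is natural. Neither bound involves $M$, and the upper one is attained at $M=1$. There is also a mechanism behind it: $H$ never crosses a light particle, so over long times it goes where the gas pushes it, and its displacement should be read off from the numbers of light particles that arrive from far away and leave again. The mass does not appear in such a count.

\subsection{Results}

The count can be made exact to leading order. Write $\omega_s$ for the set of pairs (position relative to $H$, velocity) of the light particles at time $s$. For a configuration $\omega$ and $t>0$ put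
\begin{align*}
J_t(\omega)&=\#\{(x,v)\in\omega: x<0\le x+vt\}-\#\{(x,v)\in\omega:x>0>x+vt\},\\
\widetilde J_t(\omega)&=\#\{(y,w)\in\omega: y<0\le y-wt\}-\#\{(y,w)\in\omega:y>0>y-wt\}.
\end{align*}
Thus $J_t(\omega_0)$ is the net number of light particles that would cross the initial position of $H$ from left to right during $[0,t]$ if they moved freely, and $\widetilde J_t(\omega_t)$ is the same quantity for the free motion run backward from time $t$, measured at the final position of $H$. Define
\begin{equation}\label{eq:QK}
\widehat Q_t=\tfrac12\bigl(J_t(\omega_0)-\widetilde J_t(\omega_t)\bigr),\qquad K_t=\tfrac12\bigl(J_t(\omega_0)+\widetilde J_t(\omega_t)\bigr).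
\end{equation}

\begin{theorem}\label{thm:main}
\begin{enumerate}
\item[(i)] For every $M\in(0,\infty)$, $\;\mathbb EQ_t^2=m_1t-\mathbb EK_t^2+O(t^{59/64})$ as $t\to\infty$.
\item[(ii)] For every $M\ne1$, $\;\liminf_{t\to\infty}\mathbb EK_t^2/t>0$, and hence $\limsup_{t\to\infty}\mathbb EQ_t^2/t<m_1$.
\item[(iii)] For every compact set $\mathcal K\subset(0,\infty)\setminus\{1\}$, $\;\sup_{M\in\mathcal K}\limsup_{t\to\infty}\mathbb EQ_t^2/t<m_1$.
\end{enumerate}
\end{theorem}

Together with the case $M=1$, this shows that \eqref{eq:conj} holds if and only if $M=1$. The theorem does not assert that the limit exists for $M\ne1$; whether or not it does, the deficit is $m_1-\mathbb EQ_t^2/t=\mathbb EK_t^2/t+o(1)$.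

\subsection{What $K_t$ measures}\label{sec:extreme}

Part (i) rests on the approximation $Q_t\approx\widehat Q_t$. Both $J_t(\omega_0)$ and $\widetilde J_t(\omega_t)$ have second moment $m_1t$ for every $M$, but the mass controls their correlation: by the parallelogram identity $\mathbb E\widehat Q_t^2+\mathbb EK_t^2=m_1t$, so the conjecture says that $\widetilde J_t(\omega_t)$ is close to $-J_t(\omega_0)$. The two extreme masses show what is at stake.

For $M=\infty$ the particle $H$ is a wall at the origin. A particle with $x<0<x+vt$ is reflected, and at time $t$ it has $y=-(x+vt)<0$, $w=-v$ and $y-wt=-x>0$; a left particle that does not reach the wall enters neither count. The same holds on the right, so $\widetilde J_t(\omega_t)=J_t(\omega_0)$, $\widehat Q_t=0$, and $K_t$ carries the whole variance $m_1t$.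

For $M=1$ a collision exchanges velocities, so at each time the (position, velocity) pairs of all particles, $H$ included, are those of the free lines issued from the state at time $0$. A line that is at $a\ne0$ at time $0$ and at $b\ne Q_t$ at time $t$ contributes $1\{b\ge0\}-1\{a\ge0\}$ to $J_t(\omega_0)$ and $1\{a\ge Q_t\}-1\{b\ge Q_t\}$ to $\widetilde J_t(\omega_t)$. Let $G_s(z)$ be the number of lines issued from $\omega_0$ that lie in $[0,z)$ at time $s$ if $z\ge0$, and minus the number in $[z,0)$ if $z<0$. Adding the contributions, and allowing an error $1$ for each of the two lines that carry $H$ at times $0$ and $t$, we get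
\[
|2K_t|\le|G_t(Q_t)-Q_t|+|G_0(Q_t)-Q_t|+2 .
\]
On each half-line, $z\mapsto G_s(z)-z$ is, up to sign, a centered Poisson process of rate $1$, so the right side has the size of $|Q_t|^{1/2}$. Lemma~\ref{lem:poisson} and \eqref{eq:98} below turn this into $\mathbb EK_t^2=O(t^{27/32})$, and part (i) then recovers the value $m_1$.

So $K_t$ is negligible when $H$ transmits the free lines and maximal when it reflects them. For other masses we must show that a positive fraction of reflection survives.

\subsection{The switch}

A fast light particle that comes from the far left, hits $H$ near the middle of $[0,t]$ and returns to the far left is counted $+1$ in both $J_t(\omega_0)$ and $\widetilde J_t(\omega_t)$, so it adds $1$ to $K_t$; a fast particle from the right subtracts $1$. Suppose that during a short time window $H$ meets only three fast particles, two from the left and one from the right, and leaves the window at position $q$ with velocity $V'$. Suppose also that three other particles, one from the left and two from the right, would have produced the same $(q,V')$. Replacing one triple by the other changes nothing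 for the rest of the system, and it changes $K_t$ by $2$.

A toy computation shows why this suffices. If $K=K^{c}+\sigma$, where $\sigma=\pm1$ is a fair sign independent of $K^c$, then $\mathbb E[K\sigma]=1$. If $K$ has such a decomposition for each of $n$ pairwise orthogonal signs $\sigma_1,\dots,\sigma_n$, Bessel's inequality gives $\mathbb EK^2\ge\sum_i(\mathbb E[K\sigma_i])^2=n$. We place one window in each unit of time and construct bounded functions $f_i$ that play the role of $\sigma_i$; they vanish unless the $i$-th window contains a switchable triple. No mixing property of the dynamics is needed, since orthogonality also comes from the switch.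

Section~\ref{sec:count} proves part (i). Section~\ref{sec:scatter} constructs the unbalanced scattering event, the only place where $M\ne1$ is used. Section~\ref{sec:stable} shows that it is stable and that the exit data $(q,V')$ have a density bounded below. Section~\ref{sec:switch} inserts it into the gas, and Section~\ref{sec:final} completes the proof.

\section{The dynamics}\label{sec:dynamics}

Let $\varphi$ be the standard Gaussian density and $\nu(dx\,dv)=dx\,\varphi(v)\,dv$. A \emph{state} $(V,\omega)$ consists of the velocity $V$ of $H$ and the set $\omega\subset\mathbb R^2$ of pairs $(x,v)$, where $x$ is the position of a light particle relative to $H$ and $v$ is its velocity in the fixed frame. The equilibrium law is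
\[
\mu=N(0,1/M)\otimes\mathrm{Poisson}(\nu).
\]
Under $\mathrm{Poisson}(\nu)$ the numbers of points in disjoint measurable sets $A_j$ are independent Poisson variables with means $\nu(A_j)$, and the law is invariant under every bijection of $\mathbb R^2$ that preserves $\nu$. We use this for the free motion followed by a shift, $(x,v)\mapsto(x+sv-q,v)$, for the velocity reversal $(x,v)\mapsto(x,-v)$, and for the mirror $(x,v)\mapsto(-x,-v)$.

\begin{definition}
A \emph{contact time} is a time at which some light particle is at the position of $H$. A motion on a time interval is \emph{admissible} if the contact times are locally finite; if at each contact time exactly one light particle is in contact, its velocity differs from that of $H$, and the two velocities change by \eqref{eq:elastic}; and if all particles move linearly otherwise. Velocities are right-continuous. A \emph{trajectory of a state} is an admissible motion that starts from this state, and we use the term only for states without contact.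
\end{definition}

Since the relative velocity is nonzero and changes sign at a contact, every light particle stays on its side of $H$.

\emph{Uniqueness.} A state has at most one trajectory. Two trajectories coincide up to the first contact time of either; by continuity of positions they have the same contact there, hence the same update \eqref{eq:elastic}. Induction over contacts and local finiteness cover all positive times, and negative times follow by velocity reversal.

\emph{Existence and stationarity.} We take from the formulation of the problem that $\mu$-almost every state has no contact and has a trajectory on $\mathbb R$ (for negative times by velocity reversal, which preserves $\mu$), and that the flow $(V_s,\omega_s)_{s\in\mathbb R}$ preserves $\mu$. We put $Q_0=0$. In particular there is almost surely no contact at a fixed time, and $Q$ has stationary increments, because $Q_{a+s}-Q_a$ is the same function of $(V_a,\omega_a)$ as $Q_s$ is of $(V_0,\omega_0)$.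

\emph{Measurability.} The next contact time after a state $(V,\omega)$ is the infimum of the countably many positive solutions $s$ of $x+(v-V)s=0$, $(x,v)\in\omega$. A trajectory on $[0,\infty)$ exists exactly when, at each step of the construction contact by contact, this infimum is infinite or is positive and attained by one particle only, and the contact times do not accumulate. So existence is a measurable event and the motion is a measurable function of the state and of time. All conditions that we impose on the path of $H$ are closed conditions on a continuous path and can be checked at rational times.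

Finally, the sets $\{x<0\le x+vt\}$ and $\{x>0>x+vt\}$ are disjoint and each has $\nu$-measure $\int_0^\infty vt\,\varphi(v)\,dv=\frac12m_1t$. So $J_t(\omega_0)$ is a difference of two independent Poisson variables of mean $\frac12m_1t$; so is $\widetilde J_t(\omega_t)$, by stationarity and velocity reversal. Hence
\begin{equation}\label{eq:parall}
\mathbb E\widehat Q_t^2+\mathbb EK_t^2=\tfrac12\bigl(\mathbb EJ_t(\omega_0)^2+\mathbb E\widetilde J_t(\omega_t)^2\bigr)=m_1t .
\end{equation}

\section{The displacement as a count}\label{sec:count}

Let $Q_t^*=\sup_{0\le s\le t}|Q_s|$. By a \emph{centered Poisson process} we mean $\Pi(r)=N(r)-\mathbb EN(r)$, $r\ge0$, where $N$ is a homogeneous Poisson process.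

\begin{proposition}\label{prop:count}
Fix $t>0$. There are centered Poisson processes $\Pi_1,\dots,\Pi_{12}$, each of rate $1$ or $\frac12$, such that almost surely
\[
Q_t=\widehat Q_t+\tfrac12e_t,\qquad |e_t|\le\sum_{j=1}^{12}\ \sup_{0\le r\le2Q_t^*+2}|\Pi_j(r)| .
\]
\end{proposition}

The collisions scramble the motion near $H$, so we do the bookkeeping at a point $-\lambda$ that $H$ does not reach. The number of light particles between $-\lambda$ and $H$ changes by about $Q_t$, because the density is $1$ at both times, and it changes only through crossings of $-\lambda$, which can be read from the free lines at times $0$ and $t$.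

\begin{proof}
In the fixed frame let light particle $i$ have position and velocity $(x_i,v_i)$ at time $0$ and $(y_i,w_i)$ at time $t$. There is no contact at times $0$ and $t$, so the set of left particles is $\mathcal L=\{i:x_i<0\}=\{i:y_i<Q_t\}$. Put $\lambda=Q_t^*+1$ and
\[
\mathcal I=\{i:x_i<-\lambda\le x_i+v_it\},\qquad \mathcal O=\{i:y_i<-\lambda\le y_i-w_it\}.
\]
Both sets are finite and contained in $\mathcal L$. Let $n_0=\#\{i\in\mathcal L:x_i\ge-\lambda\}$ and $n_t=\#\{i\in\mathcal L:y_i\ge-\lambda\}$.

\emph{Step 1: $n_t-n_0=\#\mathcal I-\#\mathcal O$.} We show that for each $i\in\mathcal L$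
\begin{equation}\label{eq:perparticle}
1\{y_i\ge-\lambda\}-1\{x_i\ge-\lambda\}=1\{i\in\mathcal I\}-1\{i\in\mathcal O\},
\end{equation}
and sum over $i$. If $i$ does not collide during $[0,t]$, then $x_i+v_it=y_i$ and $y_i-w_it=x_i$, so the right side is $1\{x_i<-\lambda\le y_i\}-1\{y_i<-\lambda\le x_i\}$, which is the left side. Let $i$ collide; all collisions take place at positions $>-\lambda$. If $x_i<-\lambda$ and $\tau$ is the first collision time, then $x_i+v_i\tau=Q_\tau>-\lambda$, so $v_i>0$ and $x_i+v_it>-\lambda$. Thus $i\in\mathcal I$ if and only if $x_i<-\lambda$. If $y_i<-\lambda$ and $\tau$ is the last collision time, then $y_i=Q_\tau+w_i(t-\tau)$ forces $w_i<0$, and $y_i-w_it=Q_\tau-w_i\tau>-\lambda$. Thus $i\in\mathcal O$ if and only if $y_i<-\lambda$. The right side of \eqref{eq:perparticle} is then $1\{x_i<-\lambda\}-1\{y_i<-\lambda\}$, which is again the left side.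

\emph{Step 2: moving the counting point to $H$.} For $a<b$ and any $z$ we have $1\{a<z\le b\}=1\{b\ge z\}-1\{a\ge z\}$. Hence, for $v>0$ and $r>0$,
\[
1\{x<-r\le x+vt\}-1\{x<0\le x+vt\}=1\{-r\le x+vt<0\}-1\{-r\le x<0\},
\]
while for $v\le0$ both indicators on the left vanish. So
\[
\#\mathcal I=\#\{(x,v)\in\omega_0:x<0\le x+vt\}+N_2(\lambda)-N_1(\lambda),
\]
where $N_1(r)=\#\{-r\le x<0,\ v>0\}$ and $N_2(r)=\#\{-r\le x+vt<0,\ v>0\}$ are Poisson processes in $r$ of rate $\frac12$. Relative to $Q_t$ the point $-\lambda$ has coordinate $-\lambda'$, with $\lambda'=\lambda+Q_t\in(0,2\lambda)$. The same identity applied to $(y,-w)$, $(y,w)\in\omega_t$, gives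
\[
\#\mathcal O=\#\{(y,w)\in\omega_t:y<0\le y-wt\}+\widetilde N_2(\lambda')-\widetilde N_1(\lambda'),
\]
with rate-$\frac12$ Poisson processes $\widetilde N_1,\widetilde N_2$ built from $\omega_t$. In the differences $N_2-N_1$ and $\widetilde N_2-\widetilde N_1$ the means cancel. Also $n_0=\lambda+\Pi(\lambda)$ and $n_t=\lambda'+\widetilde\Pi(\lambda')$, where $\Pi,\widetilde\Pi$ are the centered rate-$1$ processes that count points of $\omega_0$, $\omega_t$ with position in $[-r,0)$. Since $\lambda'-\lambda=Q_t$, Step 1 yields
\[
Q_t=\#\{x<0\le x+vt\}-\#\{y<0\le y-wt\}+e',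
\]
where $e'$ is a signed sum of six centered Poisson processes evaluated at $\lambda$ or $\lambda'$, both at most $2Q_t^*+2$. The mirror image of the argument gives $-Q_t=\#\{x>0>x+vt\}-\#\{y>0>y-wt\}+e''$ with six further processes (almost surely no particle has $x+vt=0$ or $y-wt=0$). Subtract, and put $e_t=e'-e''$.
\end{proof}

The processes $\Pi_j$ are evaluated up to a random point that depends on them in an unknown way, so we need a bound that uses no independence.

\begin{lemma}\label{lem:poisson}
There is a constant $C_1$ such that for every centered Poisson process $\Pi$ of rate at most $1$ and every random variable $Z\ge0$ on the same space,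
\[
\mathbb E\sup_{0\le r\le Z}\Pi(r)^2\le C_1\bigl(\mathbb E(1+Z)^2\bigr)^{3/4}.
\]
\end{lemma}

\begin{proof}
Let $Y=\sup_{r\ge0}\Pi(r)^2(1+r)^{-3/2}$. All cumulants of order $\ge2$ of a Poisson variable equal its mean $\varkappa$, so the eighth central moment is the sum of $\varkappa^{\#\text{blocks}}$ over the partitions of eight points without singletons; it is $O((1+\varkappa)^4)$. Doob's inequality $\mathbb E\sup_{r\le T}|\Pi(r)|^8\le(8/7)^8\,\mathbb E\Pi(T)^8$ for the martingale $\Pi$, applied with $T=2^{k+1}$ on the block $2^k\le1+r<2^{k+1}$, gives $\mathbb EY^4\le C_2\sum_{k\ge0}2^{4k}2^{-6k}<\infty$ with an absolute constant $C_2$. Since $\sup_{r\le Z}\Pi(r)^2\le Y(1+Z)^{3/2}$, H\"older's inequality with exponents $4$ and $\frac43$ finishes the proof.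
\end{proof}

In the rest of this section $\lesssim$ hides constants that do not depend on time. Proposition~\ref{prop:count} and Lemma~\ref{lem:poisson} give
\begin{equation}\label{eq:e}
\mathbb Ee_t^2\lesssim\bigl(1+\mathbb E(Q_t^*)^2\bigr)^{3/4}.
\end{equation}
The error is controlled by the maximum $Q^*_t$, while the proposition controls $Q_t$. The next lemma closes the loop.

\begin{lemma}\label{lem:max}
If $p>1$ and $\mathbb EQ_s^2\lesssim(1+s)^p$ for $s\ge0$, then $\mathbb E(Q_t^*)^2\lesssim(1+t)^p$.
\end{lemma}

\begin{proof}
By the binary expansion of an integer $k\le2^n$, the interval $[0,k]$ is a union of intervals $[m2^j,(m+1)2^j]\subset[0,2^n]$ with at most one for each $j\le n$. For fixed $j$ we bound the largest squared increment of $Q$ over these $2^{n-j}$ intervals by the sum of the squares. With stationarity of increments and $p>1$,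
\[
\Bigl\|\max_{k\le2^n}|Q_k|\Bigr\|_2\lesssim\sum_{j=0}^n\bigl(2^{n-j}(1+2^j)^p\bigr)^{1/2}\lesssim2^{n/2}\sum_{j=0}^n2^{j(p-1)/2}\lesssim2^{np/2}.
\]
Between integers, $\mathbb E\max_{k<\lceil t\rceil}\bigl(\int_k^{k+1}|V_s|\,ds\bigr)^2\le\sum_{k<\lceil t\rceil}\mathbb E\int_k^{k+1}V_s^2\,ds=\lceil t\rceil/M$. Take $n$ minimal with $2^n\ge t$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(i)]
By the Cauchy--Schwarz inequality, $\mathbb E(Q_t^*)^2\le t\,\mathbb E\int_0^tV_s^2\,ds=t^2/M$. Then \eqref{eq:e} gives $\mathbb Ee_t^2\lesssim(1+t)^{3/2}$. Since $\mathbb E\widehat Q_t^2\le m_1t$ by \eqref{eq:parall}, we get $\mathbb EQ_t^2\lesssim(1+t)^{3/2}$, and Lemma~\ref{lem:max} gives the same bound for $\mathbb E(Q_t^*)^2$. A second round gives $\mathbb Ee_t^2\lesssim(1+t)^{9/8}$ and therefore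
\begin{equation}\label{eq:98}
\mathbb E(Q_t^*)^2\lesssim(1+t)^{9/8}.
\end{equation}
A third use of \eqref{eq:e} brings the error below the linear scale: $\mathbb Ee_t^2\lesssim(1+t)^{27/32}$. Hence
\[
|\mathbb EQ_t^2-\mathbb E\widehat Q_t^2|\le(\mathbb E\widehat Q_t^2)^{1/2}(\mathbb Ee_t^2)^{1/2}+\tfrac14\mathbb Ee_t^2=O(t^{1/2+27/64})=O(t^{59/64}),
\]
and \eqref{eq:parall} gives the claim.
\end{proof}

\section{An unbalanced scattering}\label{sec:scatter}

We look for a motion of $H$ and finitely many light particles, with different numbers on the two sides, in which $H$ is at rest at the same place before and after. Then the mirror image has the same entry and exit data for $H$ and the opposite imbalance. A collision with a left particle increases $V$, by $2(v-V)/(M+1)>0$, so both sides must be present, and two against one is the smallest possibility. For $M=1$ there is none: collisions permute the velocities, so the number of positive velocities is conserved, and it equals the number of left particles before the scattering and the number of right particles after it.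

\begin{proposition}\label{prop:scatter}
Let $M\ne1$. There is an admissible motion on $\mathbb R$ of $H$, two left particles $L_1,L_2$ and one right particle $R$, with finitely many collisions, such that:
\begin{enumerate}
\item[(a)] every light particle collides, and $H$ is at rest at the same place before the first and after the last collision;
\item[(b)] the incoming velocities of $L_1,L_2,R$ are $u,a,-b$ and the outgoing ones are $-a,-u,b$, with $a,b,u>0$;
\item[(c)] the positions satisfy $H(-t)=H(t)$, $R(-t)=R(t)$, $L_1(-t)=L_2(t)$; at $t=0$ there is an $H$--$R$ collision, $L_2$ collides only at times $t<0$ and $L_1$ only at times $t>0$.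
\end{enumerate}
\end{proposition}

The condition that $H$ returns to the same place is awkward to solve for, but it is automatic for a motion that is symmetric in time. This reduces the task to three bodies.

\begin{lemma}\label{lem:half}
Suppose that $H$, a left particle $L$ and a right particle $R$ have an admissible motion for $t>0$ with the following properties. At time $0^+$, $H$ and $R$ are at $0$ with velocities $-z<0$ and $Mz$, and $L$ is at $-d<0$ with velocity $u>0$. There are finitely many collisions, at least one with $L$, and the final velocities of $L,H,R$ are $-a<0$, $0$, $b>0$. Moreover, either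
\begin{enumerate}
\item[(A)] $L$ collides once, and afterward the velocity of $H$ is never negative, or
\item[(B)] $a<u$.
\end{enumerate}
Then Proposition~\ref{prop:scatter} holds for this $M$.
\end{lemma}

\begin{proof}
For $t\ge0$ let $L_1=L$ and $L_2(t)=-d-ut$. We claim that $H(t)>L_2(t)$ for $t\ge0$; at $t=0$ this is $0>-d$. In case (A), with $t_1$ the time of the $L$-collision, $H(t)\ge-d+ut>-d-ut$ for $0<t\le t_1$, and $H(t)\ge H(t_1)>L_2(t_1)\ge L_2(t)$ for $t\ge t_1$. In case (B), each collision lowers the velocity of $L$, by $2M(v-V)/(M+1)>0$, so this velocity is always at least $-a$, and $H(t)\ge L(t)\ge-d-at>-d-ut$ for $t>0$.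

Extend the motion to $t<0$ by the identities in (c). The elastic law is invariant under time reversal, so the motion is admissible for $t<0$. At $t=0$ the velocities of $(H,R)$ change from $(z,-Mz)$ to $(-z,Mz)$: the momentum is $0$ on both sides and the relative velocity is reversed, so this is an elastic collision. The particles $L_1$ and $L_2$ pass through $-d$ at $t=0$ with constant velocities $u$ and $-u$, and they do not interact. Properties (a)--(c) follow from the symmetry.
\end{proof}

\subsection{Masses $M>\sqrt5-2$ by hand}

Take $z=1$ and any $d>0$. If $u>0$, then $L$ and $H$ approach each other and collide first.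

\emph{The case $M>1$.} We ask that this collision stop $H$. By \eqref{eq:elastic} this means $-(M-1)+2u=0$, so $u=\frac{M-1}2>0$. Reversal of the relative velocity sends $L$ away with velocity $-(u+1)$. So $a=\frac{M+1}2$, $b=M$, no further collision occurs, and (A) holds. Figure~\ref{fig:M3} shows the full motion for $M=3$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=0.95,yscale=1.45]
\draw[->,gray] (-4.3,0)--(5,0) node[right] {$x$};
\draw[->,gray] (0,-1.6)--(0,1.8) node[above] {$t$};
\draw[very thick] (-1,-1.5)--(-1,-1)--(0,0)--(-1,1)--(-1,1.5) node[above] {$H$};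
\draw (-3.5,-1.5)--(-1,1)--(-2,1.5) node[above] {$L_1$};
\draw[dashed] (-2,-1.5)--(-1,-1)--(-3.5,1.5) node[above] {$L_2$};
\draw (4.5,-1.5)--(0,0)--(4.5,1.5) node[above] {$R$};
\end{tikzpicture}
\caption{Space-time picture, with time running upward, of an unbalanced scattering for $M=3$. The heavy particle $H$ rests at $x=-1$. At $t=-1$ the left particle $L_2$ (velocity $2\to-1$) gives it velocity $1$; at $t=0$ the right particle $R$ ($-3\to3$) reverses it; at $t=1$ the left particle $L_1$ ($1\to-2$) stops it at $x=-1$. The two left particles cross without interacting.}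
\label{fig:M3}
\end{figure}

\emph{The case $\sqrt5-2<M<1$.} Now $H$ rebounds from $L$ and must be stopped by $R$, which moves with velocity $M$. By \eqref{eq:elastic} this requires that $H$ leave $L$ with the velocity $V'$ that solves $(M-1)V'+2M=0$, that is $V'=\frac{2M}{1-M}>M$, so that $H$ does catch $R$. Solving $(M+1)V'=(1-M)+2u$ gives
\[
u=\frac{M^2+4M-1}{2(1-M)},\qquad a=u+1-V'=\frac{1-M}2,\qquad b=V'-M=\frac{M(1+M)}{1-M}.
\]
Here $a,b>0$, and $u>0$ exactly when $M>\sqrt5-2$. After its collision $L$ moves left and the velocity of $H$ is $V'$ and then $0$, so (A) holds.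

Both constructions degenerate at $M=1$: $u\to0$ as $M\downarrow1$ and $a\to0$ as $M\uparrow1$.

\subsection{Small masses: a billiard in a wedge}

For small $M$ the particle $H$ bounces many times between $L$ and $R$, and we need coordinates in which the whole sequence of collisions is explicit. Let $M\le\sqrt5-2$. Define $\alpha\in(0,\frac\pi2)$ by $\cos\alpha=\frac1{1+M}$, and put $s=\sin\frac\alpha2$, $k=\cos\frac\alpha2$, $c=\cos\alpha=k^2-s^2$. Then
\[
(1+M)c=1,\qquad Mc=1-c=2s^2,\qquad s^2+c=k^2,\qquad c\ge\tfrac{1}{\sqrt5-1}=\tfrac{1+\sqrt5}4=\cos\tfrac\pi5>\tfrac34 ,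
\]
so $\alpha\le\pi/5$.

\emph{Velocities.} For $w,\psi\in\mathbb R$ and $\kappa>0$ put
\begin{equation}\label{eq:param}
v_L=w-\kappa\cos(\psi+\tfrac\alpha2),\qquad V=w-\kappa\,\frac cs\sin\psi,\qquad v_R=w+\kappa\cos(\psi-\tfrac\alpha2).
\end{equation}
Since $v_L+v_R=2w+2\kappa s\sin\psi$ and $MV=Mw-2\kappa s\sin\psi$, the total momentum is $(2+M)w$. Expanding the cosines and using $s+c/s=k^2/s$,
\begin{equation}\label{eq:rel}
V-v_L=\kappa\,\frac ks\sin(\tfrac\alpha2-\psi),\qquad v_R-V=\kappa\,\frac ks\sin(\tfrac\alpha2+\psi).
\end{equation}
With $w,\kappa$ fixed, the map $\psi\mapsto\alpha-\psi$ keeps $v_R$ and the total momentum and reverses $V-v_L$, so it is the $L$--$H$ collision. The map $\psi\mapsto-\alpha-\psi$ keeps $v_L$ and the total momentum and reverses $v_R-V$, so it is the $H$--$R$ collision.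

\emph{Positions.} Let $X$ be the position of $H$, and encode the two gaps by $p=|p|e^{i\beta}\in\mathbb C$ through
\[
X-x_L=\frac ks\,|p|\sin(\tfrac\alpha2-\beta),\qquad x_R-X=\frac ks\,|p|\sin(\tfrac\alpha2+\beta).
\]
The right sides are $\frac ks\operatorname{Im}(e^{i\alpha/2}\bar p)$ and $\frac ks\operatorname{Im}(e^{i\alpha/2}p)$, an invertible real-linear function of $p$. Both gaps are nonnegative exactly on the wedge $|\beta|\le\frac\alpha2$. By \eqref{eq:rel}, $p$ moves with velocity $\kappa e^{i\psi}$, and the two collision maps are the mirror reflections in the walls $\beta=\frac\alpha2$ ($L$--$H$) and $\beta=-\frac\alpha2$ ($H$--$R$). So $p$ is a billiard ball in a wedge of angle $\alpha$, while the center of mass moves with velocity $w$.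

\emph{Unfolding.} Start on the wall, at $p_0=|p_0|e^{-i\alpha/2}\ne0$, so that $H$ and $R$ are in contact and $d>0$. Choose the direction
\[
\psi_0=n\alpha+\iota\psi_*,\qquad \iota=(-1)^n,\qquad 0<\psi_*<\tfrac\alpha2,\qquad \psi_0+\tfrac\alpha2<\pi,
\]
with an integer $n\ge1$. Along the straight line $p_0+t\kappa e^{i\psi_0}$ the polar angle has derivative of the sign of $\sin(\psi_0+\frac\alpha2)>0$, so it increases strictly from $-\frac\alpha2$ toward $\psi_0\in((n-\frac12)\alpha,(n+\frac12)\alpha)$. The line crosses exactly the rays of angle $(m+\frac12)\alpha$, $0\le m\le n-1$, transversally and at distinct times. Fold the sector between the angles $(m\pm\frac12)\alpha$ onto the wedge by the isometry $\beta\mapsto\beta-m\alpha$ for even $m$ and $\beta\mapsto m\alpha-\beta$ for odd $m$. The folded path is continuous. At the crossing from sector $m$ to $m+1$ it is on the wall $\beta=\frac\alpha2$ for even $m$, where the direction changes from $\psi_0-m\alpha$ to $\alpha-(\psi_0-m\alpha)$, and on the wall $\beta=-\frac\alpha2$ for odd $m$, where it changes from $m\alpha-\psi_0$ to $-\alpha-(m\alpha-\psi_0)$. So the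 folded path is the billiard path: there are exactly $n$ collisions, with $L,R,L,\dots$ in turn, and the final direction is $\psi_*$ for either parity.

\emph{The two conditions.} By \eqref{eq:param} the final velocity of $H$ vanishes if $w=\kappa\frac cs\sin\psi_*$, and then $w>0$. The condition $MV+v_R=0$ at time $0^+$ says that $L$ carries all the momentum, $u=v_L(0^+)=(2+M)w$, which reads $-\kappa\cos(\psi_0+\frac\alpha2)=(1+M)w=\kappa\sin\psi_*/s$. Put $\theta=\pi-(n+\frac12)\alpha$. Then $\psi_0+\frac\alpha2=\pi-(\theta-\iota\psi_*)$, and the condition becomes $\sin\psi_*=s\cos(\theta-\iota\psi_*)$, that is,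
\begin{equation}\label{eq:tan}
\tan\psi_*=\frac{s\cos\theta}{1-\iota s\sin\theta}.
\end{equation}
Choose $n$ with $(n+1)\alpha<\pi\le(n+2)\alpha$. Then $n\ge3$ and $\frac\alpha2<\theta\le\frac32\alpha<\frac\pi2$. Define $\psi_*\in(0,\frac\pi2)$ by \eqref{eq:tan}. The inequality $\psi_*<\frac\alpha2$ means $\tan\psi_*<s/k$, that is $k\cos\theta+\iota s\sin\theta<1$, and this holds because the left side is $\cos(\theta-\iota\frac\alpha2)$ with $\theta-\iota\frac\alpha2\in(0,\pi)$. Also $\psi_0+\frac\alpha2<\pi$, since $\psi_*<\frac\alpha2<\theta$. By \eqref{eq:rel} with $\psi=\psi_*$, the final velocities satisfy $v_L<0=V<v_R$. At time $0^+$, \eqref{eq:rel} gives $v_R-V>0$, and $v_R=-MV$, so $V=-z<0$ and $v_R=Mz$.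

\emph{Condition (B).} We have $a=\kappa\cos(\psi_*+\frac\alpha2)-w$ and $u=(2+M)w$. Since $(3+M)c=1+2c$ and $1+2c+s^2=3k^2$,
\[
a<u\iff k\cos\psi_*-s\sin\psi_*<(1+2c)\frac{\sin\psi_*}s\iff k<\frac{3k^2}s\tan\psi_* .
\]
By \eqref{eq:tan} the last inequality is $3k\cos\theta+\iota s\sin\theta>1$, so it suffices that $3k\cos\theta-s\sin\theta>1$. The left side decreases in $\theta\in(0,\frac\pi2)$, and at $\theta=\frac32\alpha$ it equals
\[
\tfrac32(\cos2\alpha+\cos\alpha)-\tfrac12(\cos\alpha-\cos2\alpha)=2\cos2\alpha+\cos\alpha=4c^2+c-2 .
\]
This exceeds $1$ because $4c^2+c-3=(4c-3)(c+1)>0$. Lemma~\ref{lem:half} applies, and Proposition~\ref{prop:scatter} is proved for all $M\ne1$.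

\section{Stability and the law of the exit data}\label{sec:stable}

A single motion has probability zero, and in the gas $H$ does not enter a window at rest. We need an open set of triples, and we need the exit position and velocity of $H$ to fill a neighborhood of $(0,0)$ as the triple varies, so that the exit data of a triple can be matched by a mirror triple. Both facts come from the linearity of the motion for a fixed order of collisions.

Consider vectors in $\mathbb R^4$ with coordinates indexed by $L_1,L_2,H,R$; we also write $l=1,2,3$ for $L_1,L_2,R$. The collision of $H$ with $l$ acts on velocity vectors by a matrix $\mathsf S_l=\mathsf S_l(M)$, continuous in $M$. It is an involution that changes only the coordinates $H$ and $l$, and it fixes a vector if and only if these two coordinates agree. In particular it fixes the position vector $\mathbf x(\tau)$ at the collision time $\tau$, so after a first collision $\mathbf x(t)=\mathbf x(\tau)+(t-\tau)\mathsf S_l\mathbf v(0)=\mathsf S_l(\mathbf x(0)+t\mathbf v(0))$. By induction, after collisions with $l_1,\dots,l_m$ in this order,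
\begin{equation}\label{eq:linear}
\mathbf x(t)=\mathsf A_m\bigl(\mathbf x(0)+t\mathbf v(0)\bigr),\qquad \mathbf v(t)=\mathsf A_m\mathbf v(0),\qquad \mathsf A_m=\mathsf S_{l_m}\cdots\mathsf S_{l_1}.
\end{equation}
Let $\mathsf A$ be the product for the full order of collisions in Proposition~\ref{prop:scatter}, and let $\gamma_1,\gamma_2,\gamma_0,\gamma_3$ be the entries of its $H$-row. We need the exit data to depend on at least one light particle. For $M>1$ the particle $L_1$ takes part only in the last collision, and $\gamma_1=\frac2{M+1}$. In general we use the symmetry.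

\begin{lemma}\label{lem:gamma}
At least one of $\gamma_1,\gamma_2,\gamma_3$ is nonzero.
\end{lemma}

\begin{proof}
Let $\mathbf e$ be the basis vector of $H$ and suppose $\mathbf e^T\mathsf A=\gamma_0\mathbf e^T$. Every $\mathsf S_l$ fixes $(1,1,1,1)^T$, so $\gamma_0=1$. With $\mathsf D=\mathrm{diag}(1,1,M,1)$, conservation of energy reads $\mathsf A^T\mathsf D\mathsf A=\mathsf D$, so $\mathsf A^{-1}\mathbf e=\mathsf D^{-1}\mathsf A^T\mathsf D\mathbf e=\mathbf e$ and $\mathsf A\mathbf e=\mathbf e$. Write $\mathsf A=\mathsf B_+\mathsf S_3\mathsf B_-$, where $\mathsf B_-$ and $\mathsf B_+$ collect the collisions at negative and positive times. By Proposition~\ref{prop:scatter}(c), the factors of $\mathsf B_+$ are those of $\mathsf B_-$ in reverse order with $L_1,L_2$ exchanged. As $\mathsf S_l^2$ is the identity, $\mathsf B_+=\mathsf P\mathsf B_-^{-1}\mathsf P$, where $\mathsf P$ swaps the coordinates $L_1,L_2$. With $\mathbf y=\mathsf B_-\mathbf e$ we get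
\[
\mathsf S_3\mathbf y=\mathsf B_+^{-1}\mathbf e=\mathsf P\mathsf B_-\mathsf P\mathbf e=\mathsf P\mathbf y .
\]
Since $\mathsf B_-$ does not involve $L_1$, $y_{L_1}=0$, and the $L_1$-coordinate of the last identity gives $y_{L_2}=0$. Then $\mathsf S_3\mathbf y=\mathbf y$, so $y_H=y_R=:\bar y$. The matrix $\mathsf B_-$ conserves momentum and energy: $M=(M+1)\bar y$ and $M=(M+1)\bar y^2$. Hence $\bar y=1$ and $M=M+1$, a contradiction.
\end{proof}

Fix $M_0\ne1$. After a translation and a common scaling of space and time, the motion of Proposition~\ref{prop:scatter} for mass $M_0$ has all its collisions in the time interval $(0,1)$, and $H$ is at rest at $0$ at times $0$ and $1$. We call it the \emph{reference motion}, with light data $(x_l^*,v_l^*)$, $l=1,2,3$, at time $0$. These three points are distinct: $x_3^*>0>x_1^*,x_2^*$, and $L_1,L_2$ first reach $H$ at different times.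

\begin{lemma}\label{lem:stable}
There are $\eta,\delta\in(0,1)$, with $[M_0-\delta,M_0+\delta]\subset(0,\infty)\setminus\{1\}$, and positive constants $h,x_{\min},x_{\max},v_{\min},p_0$, all depending only on $M_0$, such that the boxes $\{|x-x_l^*|<\eta,\ |v-v_l^*|<\eta\}$, $l=1,2,3$, are disjoint and the following holds. Let $\mathcal U\subset\mathbb R^6$ be the product of the boxes, and let $S=(x_l,v_l)_{l=1,2,3}\in\mathcal U$, $|V_0|\le\delta$, $|M-M_0|\le\delta$. The four-body system with mass $M$, started with $H$ at $0$ with velocity $V_0$ and light data $S$, has an admissible motion on $[0,1]$ with the reference order of collisions, all in $(0,1)$. With $X$ the path of $H$, $q=X(1)$, and $V'$ the velocity of $H$ at time $1$: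
\begin{enumerate}
\item[(P1)] $|X|\le h$ on $[0,1]$.
\item[(P2)] At time $0$, left particles have position in $[-x_{\max},-x_{\min}]$ and velocity $\ge v_{\min}$; the right particle has position in $[x_{\min},x_{\max}]$ and velocity $\le-v_{\min}$.
\item[(P3)] At time $1$, left particles have position in $[q-x_{\max},q-x_{\min}]$ and velocity $\le-v_{\min}$; the right particle has position in $[q+x_{\min},q+x_{\max}]$ and velocity $\ge v_{\min}$.
\item[(P4)] For fixed $V_0,M$, the image of Lebesgue measure on $\mathcal U$ under $S\mapsto(q,V')$ has a bounded density, jointly measurable in $(V_0;q,V')$, that is at least $p_0$ on $\{|q|\le\delta,\ |V'|\le\delta\}$.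
\end{enumerate}
\end{lemma}

\begin{proof}
Let $\tau_1<\dots<\tau_N$ be the reference collision times, $l_1,\dots,l_N$ the particles involved, $\tau_0=0$, $\tau_{N+1}=1$. For perturbed data put $\mathbf z^{(m)}(t)=\mathsf A_m(M)(\mathbf x(0)+t\mathbf v(0))$, $0\le m\le N$. By \eqref{eq:linear}, in the reference case $\mathbf z^{(m)}$ is the motion on $[\tau_m,\tau_{m+1}]$. By the \emph{gap} of $l$ we mean the difference of the coordinates $H$ and $l$, with the sign that is positive when $l$ is on its side. The gap of $l_{m+1}$ in $\mathbf z^{(m)}$ is affine in $t$, with coefficients continuous in $(S,V_0,M)$ and nonzero slope at the reference data. So near the reference data it has nonzero slope and a unique zero $\tau'_{m+1}$, which depends continuously on the data and equals $\tau_{m+1}$ at the reference. With $\tau_0'=0$ and $\tau'_{N+1}=1$ we have $\tau'_0<\tau_1'<\dots<\tau'_{N+1}$ near the reference data.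

On $[\tau'_m,\tau'_{m+1}]$ each gap in $\mathbf z^{(m)}$ is affine, so its sign is decided at the endpoints. In the reference case the endpoint values are positive, except for the zero of the gap of $l_m$ at $\tau_m$ ($m\ge1$) and the zero of the gap of $l_{m+1}$ at $\tau_{m+1}$ ($m\le N-1$); and $l_m\ne l_{m+1}$, since a nonconstant affine function has one zero only. In the perturbed case the same two zeros are exact: the second by the definition of $\tau'_{m+1}$, the first because $\mathsf S_{l_m}$ fixes $\mathbf z^{(m-1)}(\tau_m')$, so that $\mathbf z^{(m)}(\tau'_m)=\mathbf z^{(m-1)}(\tau_m')$. The other endpoint values stay positive by continuity. Hence no gap vanishes inside the interval, exactly one vanishes at each $\tau_m'$, and the concatenation of the $\mathbf z^{(m)}$ is admissible. In the reference case all gaps at times $0$ and $1$ are positive and the velocities have the signs of Proposition~\ref{prop:scatter}(b), so (P1)--(P3) hold by continuity for small $\eta,\delta$.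

For (P4), \eqref{eq:linear} gives, with $\gamma=\gamma(M)$ continuous,
\[
V'=\gamma_0V_0+\sum_{l=1}^3\gamma_lv_l,\qquad q=\gamma_0V_0+\sum_{l=1}^3\gamma_l(x_l+v_l).
\]
By Lemma~\ref{lem:gamma} there is $l$ with $\gamma_l(M_0)\ne0$; decreasing $\delta$, we have $0<g\le|\gamma_l(M)|\le G$ for $|M-M_0|\le\delta$. Let $y\in\mathbb R^4$ collect the coordinates of the other two particles. For fixed $y$ we have $V'=\gamma_lv_l+c_V$ and $q=\gamma_l(x_l+v_l)+c_q$, with $c_V,c_q$ continuous in $(y,V_0,M)$. This affine map of $(x_l,v_l)$ has determinant $\gamma_l^2$ and inverse $v_l=(V'-c_V)/\gamma_l$, $x_l=(q-V'-c_q+c_V)/\gamma_l$. So the image measure has the density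
\begin{equation}\label{eq:density}
\gamma_l^{-2}\int 1\{|y-y^*|_\infty<\eta\}\,1\{|x_l-x_l^*|<\eta,\ |v_l-v_l^*|<\eta\}\,dy\ \le\ g^{-2}(2\eta)^4,
\end{equation}
with $(x_l,v_l)$ given by the inverse map. For $y=y^*$, $V_0=0$, $M=M_0$, $(q,V')=(0,0)$ the inverse is $(x_l^*,v_l^*)$. By continuity there is $\eta'\in(0,\eta)$ such that, after a last decrease of $\delta$, the second indicator equals $1$ whenever $|y-y^*|_\infty<\eta'$ and $|V_0|,|M-M_0|,|q|,|V'|\le\delta$. There the density is at least $p_0=G^{-2}(2\eta')^4$.
\end{proof}

\section{Windows and switches}\label{sec:switch}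

Fix $M_0\ne1$, the constants of Lemma~\ref{lem:stable}, and $M$ with $|M-M_0|\le\delta$. To insert the scattering into the gas we make it \emph{fast}, so that the three particles cannot meet $H$ before or after it and the thermal velocity of $H$ is a small perturbation, and \emph{short}, so that no other particle interferes.

\subsection{Constants, scaling and weights}

Let $\rho_0>0$ be the minimum over $|M-M_0|\le\delta$ of $P(|V_0|\le1)$ for $V_0\sim N(0,1/M)$, and let $c_M=\frac12\sqrt{2\pi/M}\,e^{M/2}$, which bounds the density of the uniform law on $[-1,1]$ with respect to $N(0,1/M)$. We choose, in this order and depending only on $M_0$, a speed limit $C$ for $H$, a velocity scale $\Lambda$ and a window length $\varepsilon$ such that, with $r=\varepsilon\Lambda h$,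
\begin{gather}
(1+c_M)\frac{m_1}{C\sqrt M}\le\frac{\rho_0}3\quad\text{for }|M-M_0|\le\delta;\qquad \Lambda\ge\frac1\delta,\quad \Lambda v_{\min}\ge24C;\label{eq:c1}\\
\varepsilon\le\frac12,\quad \varepsilon h\le\frac{v_{\min}}4,\quad \varepsilon x_{\max}\le\frac{v_{\min}}2,\quad r\le C,\quad 2r+\varepsilon m_1\le\frac{\rho_0}3.\label{eq:c2}
\end{gather}

The law \eqref{eq:elastic} is linear, so the map $(\tau,x)\mapsto(\varepsilon\tau,\varepsilon\Lambda x)$, which multiplies velocities by $\Lambda$, preserves admissibility. Let $\mathcal U_+$ be the image of $\mathcal U$. For $|V_0|\le1\le\delta\Lambda$ and $S\in\mathcal U_+$, Lemma~\ref{lem:stable} describes the \emph{isolated motion} of $H\cup S$ on $[0,\varepsilon]$; the path of $H$ stays in $[-r,r]$, and we let $\Theta_+(V_0,S)=(q,V')$ be the position and velocity of $H$ at time $\varepsilon$. Put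
\[
\Delta=[-\delta\varepsilon\Lambda,\delta\varepsilon\Lambda]\times[-1,1].
\]
On the bounded set $\mathcal U_+$ the density $\varphi(v_1)\varphi(v_2)\varphi(v_3)$ of $\nu^{\otimes3}$ lies between positive constants $\varphi_-$ and $\varphi_+$. Inserting it in the scaled form of \eqref{eq:density}, we see that the image of $\nu^{\otimes3}|_{\mathcal U_+}$ under $\Theta_+(V_0,\cdot)$ has a bounded, jointly measurable density $p_+(V_0;q,V')$, with $p_+\ge p_{\min}:=(\varepsilon\Lambda^2)^2\varphi_-\,p_0$ on $\Delta$. (The scaling multiplies volume by $(\varepsilon\Lambda^2)^3$ on $\mathcal U$ and by $\varepsilon\Lambda^2$ in the $(q,V')$-plane.)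

Let $\mathcal U_-=-\mathcal U_+$ be the mirror image, which has one left and two right particles, and $\Theta_-(V_0,S)=-\Theta_+(-V_0,-S)$. The mirror preserves $\nu$ and $\Delta$, so $p_-(V_0;q,V')=p_+(-V_0;-q,-V')\ge p_{\min}$ on $\Delta$. Properties (P2) and (P3) are symmetric and hold, scaled, for each left and each right particle of either class.

The exit data of the two classes have different laws $p_\pm$. We reweight so that both become Lebesgue measure on $\Delta$: put $g_\pm(V_0,S)=1_\Delta(\Theta_\pm)/p_\pm(V_0;\Theta_\pm)$, with $\Theta_\pm=\Theta_\pm(V_0,S)$. Then $0\le g_\pm\le p_{\min}^{-1}$, and for every measurable $F\ge0$ on $\Delta$ and both signs,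
\begin{equation}\label{eq:weights}
\int_{\mathcal U_\pm}g_\pm(V_0,S)\,F\bigl(\Theta_\pm(V_0,S)\bigr)\,\nu^{\otimes3}(dS)=\int_\Delta F\,dq\,dV'.
\end{equation}
Since the boxes are disjoint, we identify $S\in\mathcal U_\pm$ with a set of three points; the labeling is unique.

\subsection{The functions $f_j$}

Let $\mathcal B$ be the set of $(x,v)$ with $|x+vs|\le r$ for some $s\in[0,\varepsilon]$; these are the particles that could reach $H$ during the window. For each $v$ the section of $\mathcal B$ is an interval of length $2r+\varepsilon|v|$, so $\nu(\mathcal B)=2r+\varepsilon m_1$. Every $S\in\mathcal U_\pm$ is contained in $\mathcal B$, because the free line of each of its particles meets $H$ in $[-r,r]$ at its first collision in the isolated motion.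

We need a speed limit on $H$ before and after the window. The plain condition $|Q_s-Q_j|\le C|j-s|$ for all $s$ would not do: a switch in window $0$ changes the path inside that window and could change the validity of the condition attached to window $j$. So the conditions look only coarsely into the windows. Let $I_i=[i,i+\varepsilon]$ for $i\in\mathbb Z$, $\mathcal T=\mathbb R\setminus\bigcup_i(i,i+\varepsilon)$, and $D_i=\sup_{s\in I_i}|Q_s-Q_i|$. For $j\in\mathbb Z$ consider:
\begin{enumerate}
\item[$(a_j)$] $|Q_s-Q_j|\le C(j-s)$ for $s\in\mathcal T$, $s\le j$; and $D_i\le C(j-i)$ for $i<j$.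
\item[$(b_j)$] $|Q_s-Q_{j+\varepsilon}|\le C(s-j-\varepsilon)$ for $s\in\mathcal T$, $s\ge j+\varepsilon$; and $D_i\le C(i-j)$ for $i>j$.
\end{enumerate}
Condition $(a_j)$ concerns the path up to time $j$ only, and $(b_j)$ the path from time $j+\varepsilon$ on. They imply, respectively,
\begin{equation}\label{eq:cone}
|Q_s-Q_j|\le4C(j-s)\quad(s\le j),\qquad |Q_s-Q_{j+\varepsilon}|\le4C(s-j-\varepsilon)\quad(s\ge j+\varepsilon).
\end{equation}
Only $s\in I_i$ needs an argument. For $i\le j-1$ we have $|Q_s-Q_j|\le D_i+|Q_i-Q_j|\le2C(j-i)$ and $j-s\ge j-i-\frac12\ge\frac12(j-i)$. For $i\ge j+1$ we have $|Q_s-Q_{j+\varepsilon}|\le C(i-j)+C(i-j-\varepsilon)\le3C(i-j-\varepsilon)\le3C(s-j-\varepsilon)$, since $i-j\ge2\varepsilon$.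

\begin{definition}
For a state $(V_0,\omega)$ and a sign $\pm$, let $f^\pm(V_0,\omega)=g_\pm(V_0,S)$ if $|V_0|\le1$, $\omega\cap\mathcal B=S\in\mathcal U_\pm$, and the state has a trajectory on $\mathbb R$ that satisfies $(a_0)$ and $(b_0)$; let $f^\pm=0$ otherwise. Put $f=f^+-f^-$ and $f_j=f(V_j,\omega_j)$ for $j\in\mathbb Z$.
\end{definition}

At most one of $f^+,f^-$ is nonzero, so $|f_j|\le p_{\min}^{-1}$. The system of windows is invariant under integer shifts, so the path conditions in $f_j$ are $(a_j)$ and $(b_j)$.

\subsection{Cutting out the triple}

The next event describes the motion outside the window in terms of the background and the exit data alone. For a configuration $\zeta$ let $\zeta^{q}=\{(x+\varepsilon v-q,v):(x,v)\in\zeta\}$, the freely evolved configuration at time $\varepsilon$ seen from $q$. We say that $\mathcal G(V_0,\zeta,q,V')$ holds if $|V_0|\le1$, $(q,V')\in\Delta$, $\zeta\cap\mathcal B=\emptyset$, and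
\begin{itemize}
\item the state $(V_0,\zeta)$ has a trajectory on $(-\infty,0]$, the \emph{past}, which satisfies $(a_0)$;
\item the state $(V',\zeta^q)$, started at time $\varepsilon$ with $H$ at $q$, has a trajectory on $[\varepsilon,\infty)$, the \emph{future}, which satisfies $(b_0)$.
\end{itemize}

\begin{lemma}[Assembly]\label{lem:assembly}
Let $|V_0|\le1$, $S\in\mathcal U_\pm$, $\zeta\cap\mathcal B=\emptyset$ and $(q,V')=\Theta_\pm(V_0,S)\in\Delta$. Then $(V_0,\zeta\cup S)$ has a trajectory on $\mathbb R$ satisfying $(a_0),(b_0)$ if and only if $\mathcal G(V_0,\zeta,q,V')$ holds. In that case the trajectory is: for $s\le0$, the past together with $S$ moving freely; on $[0,\varepsilon]$, the isolated motion of $H\cup S$ together with $\zeta$ moving freely; for $s\ge\varepsilon$, the future together with the outgoing $S$ moving freely.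
\end{lemma}

\begin{proof}
Three observations. First, on $[0,\varepsilon]$ the isolated path of $H$ stays in $[-r,r]$ and the free lines of $\zeta$ stay outside, so they do not meet, not even at times $0$ and $\varepsilon$. Second, if a path with $Q_0=0$ satisfies the first half of \eqref{eq:cone} for $j=0$, then by (P2) and \eqref{eq:c1} a left particle $(x,v)\in S$ has, for $s\le0$,
\[
x+vs\le-\varepsilon\Lambda x_{\min}-\Lambda v_{\min}|s|<-4C|s|\le Q_s ,
\]
and the mirror inequality holds for a right particle. So the backward free lines of $S$ avoid the path. Third, if a path with $Q_\varepsilon=q$ satisfies the second half of \eqref{eq:cone}, then by (P3) an outgoing left particle is, at time $s\ge\varepsilon$, at a position at most $q-\varepsilon\Lambda x_{\min}-\Lambda v_{\min}(s-\varepsilon)<q-4C(s-\varepsilon)\le Q_s$, with the mirror inequality on the right. So the forward free lines of the outgoing $S$ avoid the path.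

If $\mathcal G$ holds, the assembled motion is admissible by these observations and has no contact at time $0$, so it is the trajectory; $(a_0),(b_0)$ hold because they do not involve the path on $(0,\varepsilon)$. Conversely, let the trajectory exist and satisfy $(a_0),(b_0)$. A particle of $S$ follows its backward free line up to its last contact before time $0$, so by the second observation there is no such contact. On $[0,\varepsilon]$ the isolated motion with $\zeta$ free is admissible, hence it is the trajectory by uniqueness. At time $\varepsilon$, $H$ is at $q$ and the state is $(V',\zeta^q)$ plus the outgoing $S$, which by the third observation never meets $H$ again. Deleting $S$ on $(-\infty,0]$ and on $[\varepsilon,\infty)$ leaves admissible motions, and $\mathcal G$ holds.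
\end{proof}

So outside $(0,\varepsilon)$ the path of $H$ and the motion of the particles of $\zeta$ depend on $S$ only through $(q,V')$. We now compute how the later functions $f_j$ and the count $K$ see the triple. For $T_1,T_2>0$ and $t=T_1+T_2$ let
\[
K^{T_1,T_2}=\tfrac12\bigl(J_t(\omega_{-T_1})+\widetilde J_t(\omega_{T_2})\bigr),
\]
which is $K_t$ with the origin of time moved to $T_1$. On $\mathcal G$, and for $T_2\ge1$, let $K^c(V_0,\zeta,q,V')$ be the same expression with $\omega_{-T_1}$ taken from the past and $\omega_{T_2}$ from the future.

\begin{lemma}[Effect of a switch]\label{lem:effect}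
Let $S\in\mathcal U_\pm$, $(q,V')=\Theta_\pm(V_0,S)$, and let $\mathcal G(V_0,\zeta,q,V')$ hold. Consider the trajectory of $(V_0,\zeta\cup S)$.
\begin{enumerate}
\item[(i)] For $j\ge1$, $f_j=\psi_j(V_0,\zeta,q,V')$, where the measurable function $\psi_j$ depends neither on $S$ nor on the sign, and $|\psi_j|\le p_{\min}^{-1}$.
\item[(ii)] Let $T_1,T_2\ge1$, $T_1\le2T_2$, $T_2\le2T_1$. The counts in $K^{T_1,T_2}$ are finite if and only if those in $K^c$ are, and then $K^{T_1,T_2}=K^c\pm1$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) The value $f_j$ is determined by $V_j$, by $\omega_j\cap\mathcal B$, by whether there is a contact at time $j$, and by whether $(a_j),(b_j)$ hold; if there is no contact, the trajectory of $(V_j,\omega_j)$ is the shifted one. By the third observation above, \eqref{eq:c1} and \eqref{eq:c2}, an outgoing left particle of $S$ has at time $j$ a position relative to $H$ of at most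
\[
-(\Lambda v_{\min}-4C)(j-\varepsilon)\le-\tfrac56\cdot\tfrac12\,\Lambda v_{\min}<-\tfrac14\Lambda v_{\min}\le-r ,
\]
and it has negative velocity, so it is not in $\mathcal B$; the mirror statement holds on the right. Thus $V_j$, $\omega_j\cap\mathcal B$ and the presence of a contact are read from the future. The conditions $(a_j),(b_j)$ involve $Q_s$ for $s\in\mathcal T$ and $D_i$ for $i\ne0,j$, which are read from the past and the future, and the inequality $D_0\le Cj$, which holds for every $S$ because $D_0\le r\le C$.

(ii) By Lemma~\ref{lem:assembly} the particles of $\zeta$ produce exactly the counts in $K^c$, and $S$ adds three particles. Let $(x,v)\in S$ be a left particle. At time $-T_1$ it is to the left of $H$, and its free line at time $T_2$ is at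
\[
x+vT_2\ge\Lambda v_{\min}T_2-\varepsilon\Lambda x_{\max}\ge\tfrac12\Lambda v_{\min}T_2\ge12CT_2>4CT_1\ge Q_{-T_1},
\]
so it contributes $+1$ to $J_t(\omega_{-T_1})$. After the window, at time $T_2$, it is to the left of $H$, and by (P3) its outgoing free line, continued back to time $-T_1$, is at a position of at least
\[
q-\varepsilon\Lambda x_{\max}+\Lambda v_{\min}T_1\ge q+12CT_1>q+4CT_2\ge Q_{T_2},
\]
so it contributes $+1$ to $\widetilde J_t(\omega_{T_2})$. The mirror inequalities show that a right particle contributes $-1$ to both. A triple in $\mathcal U_+$ therefore adds $2-1$ to both counts, and a triple in $\mathcal U_-$ adds $1-2$.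
\end{proof}

The comparability of $T_1$ and $T_2$ is needed because $Q_{-T_1}$ is controlled only up to $4CT_1$, while the free line advances in proportion to $T_2$. For this reason we use only the windows in the middle third of $[0,t]$.

To integrate out the triple, recall the multivariate Mecke formula: for a Poisson process $\omega$ with intensity $\nu$ and measurable $F\ge0$,
\begin{equation}\label{eq:mecke}
\mathbb E\sum_{(s_1,s_2,s_3)}F\bigl(s_1,s_2,s_3;\omega\setminus\{s_1,s_2,s_3\}\bigr)=\int\mathbb E\,F(s_1,s_2,s_3;\omega)\,\nu^{\otimes3}(ds_1\,ds_2\,ds_3),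
\end{equation}
where the sum runs over ordered triples of distinct points of $\omega$.

\begin{lemma}[Switch formula]\label{lem:formula}
Fix a sign $\pm$. Let $\Phi(V_0,\omega)$ and $\Psi(V_0,\zeta,q,V')$ be real measurable functions such that $\Phi(V_0,\zeta\cup S)=\Psi(V_0,\zeta,q,V')$ whenever $S\in\mathcal U_\pm$, $(q,V')=\Theta_\pm(V_0,S)$ and $\mathcal G(V_0,\zeta,q,V')$ holds. If $\Phi\in L^1(\mu)$, then, for $(V_0,\zeta)$ with law $\mu$,
\[
\mathbb E[f^\pm\Phi]=\mathbb E\int_\Delta1_{\mathcal G}\,\Psi\,(V_0,\zeta,q,V')\,dq\,dV',
\]
and the right side converges absolutely.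
\end{lemma}

\begin{proof}
The hypothesis passes to positive and negative parts, so let $\Phi,\Psi\ge0$. For $|V_0|\le1$ put
\[
F(S;\zeta)=1_{\mathcal U_\pm}(S)\,g_\pm(V_0,S)\,1_{\mathcal G}\bigl(V_0,\zeta,\Theta_\pm(V_0,S)\bigr)\,\Phi(V_0,\zeta\cup S).
\]
If $F(S;\omega\setminus S)\ne0$ for a triple $S\subset\omega$, then $S\subset\mathcal B$ and $(\omega\setminus S)\cap\mathcal B=\emptyset$, so $S=\omega\cap\mathcal B$ with its unique labeling. Hence at most one ordered triple contributes to $\sum_SF(S;\omega\setminus S)$, and by Lemma~\ref{lem:assembly} the sum equals $(f^\pm\Phi)(V_0,\omega)$. Apply \eqref{eq:mecke} for fixed $V_0$, which is independent of $\omega$; replace $\Phi$ by $\Psi$ on $\mathcal G$; and use \eqref{eq:weights} for fixed $(V_0,\zeta)$.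
\end{proof}

\section{The lower bound on $K_t$}\label{sec:final}

Let
\[
\mathfrak m=\mathbb E\int_\Delta1_{\mathcal G}(V_0,\zeta,q,V')\,dq\,dV'.
\]

\begin{proposition}\label{prop:three}
\begin{enumerate}
\item[(i)] $\mathbb E[f_if_j]=0$ for integers $i\ne j$.
\item[(ii)] $\mathbb E[K_tf_i]=2\mathfrak m$ for $t\ge6$ and $i\in\mathbb Z\cap[\frac t3,\frac{2t}3]$.
\item[(iii)] $\mathfrak m\ge\frac13\rho_0|\Delta|$, where $|\Delta|=4\delta\varepsilon\Lambda$.
\end{enumerate}
\end{proposition}

\begin{proof}
Functions of the trajectory are set to $0$ on states that have none.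

(i) By stationarity it suffices to take $i=0$, $j\ge1$. Lemma~\ref{lem:formula} with $\Phi=f_j$ applies to both signs with the same $\Psi=\psi_j$, by Lemma~\ref{lem:effect}(i). So $\mathbb E[f^+f_j]=\mathbb E[f^-f_j]$.

(ii) Put $T_1=i$, $T_2=t-i$; both lie in $[\frac t3,\frac{2t}3]$, so Lemma~\ref{lem:effect}(ii) applies. By stationarity $\mathbb E[K_tf_i]=\mathbb E[K^{T_1,T_2}f]$, and $K^{T_1,T_2}$ is square integrable by \eqref{eq:parall}. Let $E$ and $E^c$ be the events that all counts in $K^{T_1,T_2}$, respectively in $K^c$, are finite; here $c$ is a label, not a complement, and $\mu(E)=1$. Lemma~\ref{lem:formula} with $\Phi=1-1_E$, $\Psi=1-1_{E^c}$ shows that $\mathbb E\int_\Delta1_{\mathcal G}(1-1_{E^c})\,dq\,dV'=0$. With $\Phi=1_EK^{T_1,T_2}$ and $\Psi=1_{E^c}(K^c\pm1)$ it gives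
\[
\mathbb E[K^{T_1,T_2}f]=\mathbb E\int_\Delta1_{\mathcal G}1_{E^c}\bigl[(K^c+1)-(K^c-1)\bigr]\,dq\,dV'=2\mathfrak m .
\]

(iii) For a trajectory started at time $0$ let $Z^\pm=\sup_{s>0}\frac1s\bigl|\int_0^{\pm s}|V_\tau|\,d\tau\bigr|$. The maximal ergodic inequality states that for a measure-preserving flow $(\phi_\tau)$ and an integrable $F\ge0$, the set where $\sup_{s>0}\frac1s\int_0^sF\circ\phi_\tau\,d\tau>C$ has probability at most $\mathbb EF/C$. With $F=|V_0|$, forward and backward in time, $\mu(Z^\pm>C)\le m_1/(C\sqrt M)$. If the past has $Z^-\le C$, then $(a_0)$ holds: $|Q_s|\le C|s|$ for $s\le0$, and $D_i\le\int_i^0|V_\tau|\,d\tau\le C|i|$ for $i\le-1$. If the future has $Z^+\le C$, computed from time $\varepsilon$, then $(b_0)$ holds: $|Q_s-q|\le C(s-\varepsilon)$, and $D_i\le\int_\varepsilon^{i+\varepsilon}|V_\tau|\,d\tau\le Ci$ for $i\ge1$.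

Let $(q,V')$ be uniform on $\Delta$ and independent of $(V_0,\zeta)$, so that $\mathfrak m=|\Delta|\,P(\mathcal G)$. Given $q$, the configuration $\zeta^q$ is $\mathrm{Poisson}(\nu)$ and independent of $V'$, so the law of $(V',\zeta^q)$ has density at most $c_M$ with respect to $\mu$. Hence the past and the future exist almost surely, and the future violates $Z^+\le C$ with probability at most $c_Mm_1/(C\sqrt M)$. Also $P(\zeta\cap\mathcal B\ne\emptyset)\le\nu(\mathcal B)$. The events in question are not independent, but a union bound suffices:
\[
P(\mathcal G)\ge P(|V_0|\le1)-(1+c_M)\frac{m_1}{C\sqrt M}-(2r+\varepsilon m_1)\ge\frac{\rho_0}3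
\]
by \eqref{eq:c1} and \eqref{eq:c2}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(ii) and (iii)]
Let $M_0\ne1$, $|M-M_0|\le\delta$ and $t\ge6$. The functions $f_i$, $i\in\mathbb Z\cap[\frac t3,\frac{2t}3]$, number at least $\frac t3-1$. By Proposition~\ref{prop:three} they are pairwise orthogonal and nonzero in $L^2(\mu)$, and $\mathbb Ef_i^2\le p_{\min}^{-2}$. Bessel's inequality gives
\[
\mathbb EK_t^2\ \ge\ \sum_i\frac{(\mathbb E[K_tf_i])^2}{\mathbb Ef_i^2}\ \ge\ \Bigl(\frac t3-1\Bigr)\,4\,\mathfrak m^2p_{\min}^2 .
\]
So $\liminf_{t\to\infty}\mathbb EK_t^2/t\ge c(M_0):=\frac43\bigl(\frac13\rho_0|\Delta|\,p_{\min}\bigr)^2>0$, and by part (i)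
\[
\limsup_{t\to\infty}\mathbb EQ_t^2/t\le m_1-c(M_0)\qquad\text{for all }M\text{ with }|M-M_0|\le\delta(M_0).
\]
The choice $M_0=M$ proves (ii). A compact set $\mathcal K\subset(0,\infty)\setminus\{1\}$ is covered by finitely many of the open intervals $(M_0-\delta(M_0),M_0+\delta(M_0))$, and the smallest of the corresponding constants $c(M_0)$ proves (iii).
\end{proof}

\begin{thebibliography}{1}

\bibitem{HP}
\emph{Bounds for the Limiting Variance of the ``Heavy Particle'' in $R^1$},\\
\texttt{https://projecteuclid.org/journalArticle/Download?urlId=cmp\%2F1104115086}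

\end{thebibliography}
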